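\title{The monomial support of a Grothendieck polynomial has no gaps}

\begin{abstract}
We prove a conjecture of M\'esz\'aros, Setiabrata and St.~Dizier: if the monomials $x^a$ and $x^b$ occur in a Grothendieck polynomial and $x^a$ divides $x^b$, then every monomial that is a multiple of $x^a$ and a divisor of $x^b$ occurs as well. The coefficients are identified, up to sign, with dimensions of spaces of sections of adjoint line bundles on general multilinear sections of a resolution of a matrix Schubert variety with projectivized rows. Kawamata--Viehweg vanishing and a monodromy argument then give the interval property. The argument applies to the $K$-theory class of any subvariety with rational singularities in a product of projective spaces, and an example shows that the hypothesis on singularities cannot be dropped.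
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Grothendieck polynomials and their supports}

Fix $n\ge1$ and a formal parameter $\beta$. For $1\le i\le n-1$ let $s_i$ exchange $x_i$ and $x_{i+1}$, and let
\[
\partial_iF=\frac{F-s_iF}{x_i-x_{i+1}}
\]
be the divided difference operator on $\mathbb Z[\beta][x_1,\dots,x_n]$. We write permutations $w\in S_n$ in one-line notation, so that $ws_i$ is obtained from $w$ by exchanging the entries in positions $i$ and $i+1$, and $\ell(w)$ denotes the number of inversions. The Grothendieck polynomials of Lascoux and Sch\"utzenberger are defined by descending from the longest permutation $w_0=n\,(n-1)\cdots1$: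
\[
\mathfrak G_{w_0}=x_1^{n-1}x_2^{n-2}\cdots x_{n-1},\qquad
\mathfrak G_{ws_i}=\partial_i\bigl((1+\beta x_{i+1})\,\mathfrak G_w\bigr)\quad\text{if }\ell(ws_i)<\ell(w).
\]
The operators $F\mapsto\partial_i((1+\beta x_{i+1})F)$ satisfy the braid relations, so $\mathfrak G_w$ does not depend on the path from $w_0$ to $w$. For $n=3$,
\[
\mathfrak G_{321}=x_1^2x_2,\quad \mathfrak G_{312}=x_1^2,\quad \mathfrak G_{231}=x_1x_2,\quad \mathfrak G_{213}=x_1,\quad \mathfrak G_{132}=x_1+x_2+\beta x_1x_2,\quad \mathfrak G_{123}=1.
\]
The \emph{support} of $F=\sum_aF_ax^a$, with $a\in\mathbb Z_{\ge0}^n$ and $F_a\in\mathbb Z[\beta]$, is $\operatorname{supp}(F)=\{a:F_a\neq0\}$. Integer vectors are ordered componentwise, so $a\le b$ means $a_j\le b_j$ for all $j$, that is, $x^a\mid x^b$. We write $|a|=\sum_ja_j$, $a(J)=\sum_{j\in J}a_j$ for $J\subseteq[n]=\{1,\dots,n\}$, and $\varepsilon_1,\dots,\varepsilon_n$ for the unit vectors.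

Give $x_i$ degree $1$ and $\beta$ degree $-1$. Then $\mathfrak G_{w_0}$ is homogeneous of degree $\ell(w_0)$, the factor $1+\beta x_{i+1}$ has degree $0$, and $\partial_i$ lowers degrees by one, so $\mathfrak G_w$ is homogeneous of degree $\ell(w)$. The coefficient of $x^a$ is therefore an integer multiple of $\beta^{|a|-\ell(w)}$. With the Schubert polynomial $\mathfrak S_w=\mathfrak G_w|_{\beta=0}$ this gives
\begin{equation}\label{eq:layers}
\operatorname{supp}(\mathfrak G_w)=\operatorname{supp}(\mathfrak G_w|_{\beta=-1}),\qquad
\operatorname{supp}(\mathfrak S_w)=\{a\in\operatorname{supp}(\mathfrak G_w):|a|=\ell(w)\}.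
\end{equation}
The support of $\mathfrak G_w$ is thus stacked in layers according to $|a|$, and the support of $\mathfrak S_w$ is the bottom layer. That layer has no holes: it is the set of lattice points of a polytope \cite{FMS}. It is natural to ask whether holes can open between the layers. M\'esz\'aros, Setiabrata and St.~Dizier conjectured that they cannot, in the sense that the support contains the whole box between any two of its comparable elements; we take the statement from \cite{problem}. Our main result is that the conjecture holds.

\begin{theorem}\label{thm:B}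
Let $w\in S_n$. If $a,b\in\operatorname{supp}(\mathfrak G_w)$ and $c\in\mathbb Z^n$ satisfies $a\le c\le b$, then $c\in\operatorname{supp}(\mathfrak G_w)$.
\end{theorem}

For $n=3$ there is nothing to check, because comparable elements of a support differ in degree by at most one. In $S_4$ we have (Example~\ref{ex:sk})
\[
\mathfrak G_{1243}=x_1+x_2+x_3+\beta(x_1x_2+x_1x_3+x_2x_3)+\beta^2x_1x_2x_3,
\]
and the monomials $x_1x_2$ and $x_1x_3$ between $x_1$ and $x_1x_2x_3$ are present, as predicted. An induction along the recursion meets an obstacle: divided differences cancel terms. In the step from $132$ to $123=132\cdot s_2$, the operator $\partial_2$ is applied to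
\[
(1+\beta x_3)\mathfrak G_{132}=x_1+x_2+\beta x_1x_2+\beta x_1x_3+\beta x_2x_3+\beta^2x_1x_2x_3,
\]
and the contributions $\beta x_1$ of $\beta x_1x_2$ and $-\beta x_1$ of $\beta x_1x_3$ cancel, leaving $1$. The support of $\mathfrak G_{ws_i}$ cannot be read off monomial by monomial. We look instead for a description of each coefficient as the dimension of a vector space, together with maps between the spaces attached to neighboring exponents.

\subsection{Classes in the $K$-theory of a product of projective spaces}

All varieties are over $\mathbb C$ and are reduced and irreducible. Let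
\[
P=\mathbb P^{m_1}\times\dots\times\mathbb P^{m_n},\qquad m=(m_1,\dots,m_n),
\]
let $h_i$ be the pullback of the hyperplane class of the $i$-th factor, and put $H=h_1+\dots+h_n$. Pullbacks of $h_i$ and $H$ to varieties mapping to $P$ are denoted by the same letters. In the Grothendieck ring $K(P)$ (recalled in Section~\ref{sec:K}) let $y_i=[\mathcal O_P]-[\mathcal O_P(-h_i)]$, the class of the structure sheaf of a hyperplane pulled back from the $i$-th factor. Then $K(P)=\mathbb Z[y_1,\dots,y_n]/(y_1^{m_1+1},\dots,y_n^{m_n+1})$, so every class has well-defined coefficients in the basis $\{y^a:0\le a\le m\}$.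

\begin{theorem}\label{thm:A}
Let $Z$ be a smooth projective variety, $f\colon Z\to P$ a morphism that is generically finite onto its image, and $e=\dim P-\dim Z$. Write $f_*[\mathcal O_Z]=\sum_{0\le a\le m}\gamma_ay^a$ and $S=\{a:\gamma_a\neq0\}$. Then:
\begin{enumerate}
\item[(1)] $(-1)^{|a|-e}\gamma_a\ge0$ for all $a$.
\item[(2)] If $a,b\in S$ and $a\le c\le b$, then $c\in S$.
\item[(3)] Every $b\in S$ satisfies $|b|\ge e$, and $b\ge a$ for some $a\in S$ with $|a|=e$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:rat}
Let $X\subset P$ be a closed subvariety of codimension $e$ with rational singularities. Then the coefficients of $[\mathcal O_X]$ satisfy \emph{(1)--(3)} of Theorem~\ref{thm:A}.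
\end{corollary}

\begin{proof}
Let $f\colon Z\to X\subset P$ be a projective resolution of singularities. It is birational onto $X$, and $f_*[\mathcal O_Z]=[\mathcal O_X]$ by the definition of rational singularities (Section~\ref{sec:rat}).
\end{proof}

Theorem~\ref{thm:B} follows once $\mathfrak G_w|_{\beta=-1}$ is realized as such a class $[\mathcal O_X]$. We also prove two complements that are not needed for Theorem~\ref{thm:B}. The first says that the support of $\mathfrak G_w$ is determined by its maximal elements and the support of $\mathfrak S_w$.

\begin{theorem}\label{thm:C}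
Let $w\in S_n$ and $p_w(J)=\min\{a(J):a\in\operatorname{supp}(\mathfrak S_w)\}$ for $J\subseteq[n]$.
\begin{enumerate}
\item[(i)] $\operatorname{supp}(\mathfrak G_w)$ is the set of all $c$ such that $a\le c\le b$ for some $a\in\operatorname{supp}(\mathfrak S_w)$ and some maximal element $b$ of $\operatorname{supp}(\mathfrak G_w)$.
\item[(ii)] If $b\in\operatorname{supp}(\mathfrak G_w)$ and $0\le c\le b$, then $c\in\operatorname{supp}(\mathfrak G_w)$ if and only if $c(J)\ge p_w(J)$ for all $J\subseteq[n]$.
\end{enumerate}
\end{theorem}

The second shows that Corollary~\ref{cor:rat} needs its hypothesis on singularities.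

\begin{proposition}\label{prop:D}
There is a threefold $X\subset\mathbb P^7$ with exactly one singular point and with $[\mathcal O_X]=6y^4-5y^5-\delta y^7$ for some $\delta\ge1$. The support $\{4,5,7\}$ of this class has a gap.
\end{proposition}

Section~\ref{sec:tools} recalls the tools from algebraic geometry. Section~\ref{sec:model} works out the method on a surface whose class has the shape of $\mathfrak G_{1243}$. Theorem~\ref{thm:A} is proved in Section~\ref{sec:A}, Theorem~\ref{thm:B} in Section~\ref{sec:B}, Theorem~\ref{thm:C} in Section~\ref{sec:C}, and Proposition~\ref{prop:D} in Section~\ref{sec:D}.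

\section{Tools from algebraic geometry}\label{sec:tools}

\subsection{$K$-theory and Koszul complexes}\label{sec:K}

Let $V$ be a smooth projective variety. The group $K(V)$ is generated by classes $[\mathcal F]$ of coherent sheaves, subject to $[\mathcal F]=[\mathcal F']+[\mathcal F'']$ for short exact sequences. Every coherent sheaf on $V$ has a finite resolution by vector bundles, and $K(V)$ is also the Grothendieck group of vector bundles; tensor product of vector bundles makes it a ring with unit $[\mathcal O_V]$, and $[\mathcal E]\cdot[\mathcal F]=[\mathcal E\otimes\mathcal F]$ when $\mathcal E$ is a vector bundle. The Euler characteristic $\chi(V,\mathcal F)=\sum_j(-1)^jh^j(V,\mathcal F)$ is an additive map $K(V)\to\mathbb Z$. A morphism $f\colon Z\to V$ of smooth projective varieties induces a ring homomorphism $f^*$ with $f^*[\mathcal E]=[f^*\mathcal E]$ for vector bundles, and an additive map $f_*[\mathcal F]=\sum_j(-1)^j[R^jf_*\mathcal F]$. The projection formula $f_*(f^*\alpha)=\alpha\cdot f_*[\mathcal O_Z]$ and the Leray spectral sequence give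
\begin{equation}\label{eq:proj}
\chi\bigl(V,\alpha\cdot f_*[\mathcal O_Z]\bigr)=\chi(Z,f^*\alpha)\qquad(\alpha\in K(V)).
\end{equation}

Let $s$ be a section of a vector bundle $\mathcal E$ of rank $r$ on a smooth variety $V$, with zero scheme $V(s)$. If $V(s)$ is empty or of pure codimension $r$, then the Koszul complex $0\to\bigwedge^r\mathcal E^\vee\to\dots\to\mathcal E^\vee\to\mathcal O_V$ is a resolution of $\mathcal O_{V(s)}$, because $V$ is Cohen--Macaulay. If $\mathcal E=\mathcal L_1\oplus\dots\oplus\mathcal L_r$ is a sum of line bundles and $V$ is projective, this says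
\begin{equation}\label{eq:koszul}
[\mathcal O_{V(s)}]=\prod_{k=1}^r\bigl(1-[\mathcal L_k^{-1}]\bigr).
\end{equation}
In particular, for $0\le c\le m$ the monomial $y^c\in K(P)$ is the class of any product of linear subspaces of codimensions $c_1,\dots,c_n$. To extract the coefficient of $y^a$ from a class we pair it with linear spaces of complementary dimension. The Euler characteristic alone does not separate the monomials, since $\chi(\mathbb P^d,\mathcal O)=1$ for every $d$. Twisting by $\mathcal O(-1)$ repairs this.

\begin{lemma}\label{lem:dual}
For $0\le a,b\le m$, the number $\chi\bigl(P,y^b\,y^{m-a}\,[\mathcal O(-H)]\bigr)$ is $1$ if $a=b$ and $0$ otherwise.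
\end{lemma}

\begin{proof}
If $b_i>a_i$ for some $i$, then $y^by^{m-a}$ is divisible by $y_i^{m_i+1}=0$. If $b\le a$, then $y^{m-(a-b)}$ is the class of a product of linear subspaces of dimensions $a_i-b_i$, and the K\"unneth formula gives $\prod_i\chi(\mathbb P^{a_i-b_i},\mathcal O(-1))$. Finally $\chi(\mathbb P^d,\mathcal O(-1))$ is $1$ for $d=0$ and $0$ for $d\ge1$.
\end{proof}

\subsection{Vanishing}

The twist that Lemma~\ref{lem:dual} forces on us is the inverse of an ample line bundle, which is the situation governed by vanishing theorems. Let $Y$ be a smooth projective variety of dimension $d$ with canonical bundle $\omega_Y$. A divisor class $D$ on $Y$ is \emph{nef} if it has nonnegative degree on every curve, and a nef class is \emph{big} if $D^d>0$. The Kawamata--Viehweg vanishing theorem states that $H^j(Y,\omega_Y(D))=0$ for $j>0$ if $D$ is nef and big. Serre duality states that $h^j(Y,\mathcal O(-D))=h^{d-j}(Y,\omega_Y(D))$ for every $D$.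

\begin{lemma}\label{lem:KV}
Let $Y$ be a smooth projective variety of dimension $d$, $\psi\colon Y\to P$ a morphism that is generically finite onto its image, and $A$ an ample class on $P$. Then $\chi(Y,\mathcal O(-A))=(-1)^dh^0(Y,\omega_Y(A))$.
\end{lemma}

\begin{proof}
The class $\psi^*A$ is nef, since its degree on a curve $C$ is $A\cdot\psi_*C\ge0$, and it is big, since $(\psi^*A)^d$ is the degree of $Y\to\psi(Y)$ times the positive number $A^d\cdot\psi(Y)$. Serre duality gives $\chi(Y,\mathcal O(-A))=(-1)^d\chi(Y,\omega_Y(A))$, and by vanishing only $h^0$ contributes to the right side.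
\end{proof}

\subsection{Rational singularities}\label{sec:rat}

A \emph{resolution} of a variety $X$ is a proper morphism $\rho\colon Y\to X$ from a smooth variety that is an isomorphism over a nonempty open subset of $X$. Resolutions exist in characteristic zero, and $Y$ can be taken projective when $X$ is. The variety $X$ has \emph{rational singularities} if $\rho_*\mathcal O_Y=\mathcal O_X$ and $R^j\rho_*\mathcal O_Y=0$ for $j>0$; this holds for one resolution if and only if it holds for every resolution. The condition is local on $X$. It is also insensitive to smooth parameters, in both directions.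

\begin{lemma}\label{lem:descent}
Let $\varphi\colon Q\to X$ be a smooth surjective morphism of varieties. Then $Q$ has rational singularities if and only if $X$ does.
\end{lemma}

\begin{proof}
Let $\rho\colon Y\to X$ be a resolution, an isomorphism over the nonempty open set $V\subseteq X$, and let $\rho_Q\colon Y_Q=Y\times_XQ\to Q$ be its base change. Then $\rho_Q$ is proper and is an isomorphism over $\varphi^{-1}(V)\neq\emptyset$. The projection $Y_Q\to Y$ is smooth, so $Y_Q$ is smooth. It is also an open map, so the preimage in $Y_Q$ of the dense open set $\rho^{-1}(V)$ is dense; this preimage is isomorphic to the irreducible set $\varphi^{-1}(V)$. Hence $Y_Q$ is irreducible and $\rho_Q$ is a resolution of $Q$. By flat base change, $R^j\rho_{Q*}\mathcal O_{Y_Q}=\varphi^*R^j\rho_*\mathcal O_Y$ for all $j$, and the kernel and cokernel of $\mathcal O_Q\to\rho_{Q*}\mathcal O_{Y_Q}$ are the pullbacks of those of $\mathcal O_X\to\rho_*\mathcal O_Y$. Since $\varphi$ is flat and surjective, a coherent sheaf on $X$ vanishes if and only if its pullback to $Q$ does.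
\end{proof}

\section{A model case: a surface in $\mathbb P^1\times\mathbb P^1\times\mathbb P^1$}\label{sec:model}

Let $P=(\mathbb P^1)^3$ with coordinates $[u_0:u_1],[v_0:v_1],[z_0:z_1]$, and let $Z\subset P$ be the surface $u_0v_0z_0+u_1v_1z_1=0$, of class $H$. It is smooth: if all partial derivatives vanish, then $v_0z_0=v_1z_1=0$ forces, up to exchanging the indices, $v_0=z_1=0$, and then $u_0z_0=u_1v_1=0$ forces $u=0$. By \eqref{eq:koszul},
\[
[\mathcal O_Z]=1-(1-y_1)(1-y_2)(1-y_3)=y_1+y_2+y_3-(y_1y_2+y_1y_3+y_2y_3)+y_1y_2y_3,
\]
which is $\mathfrak G_{1243}|_{\beta=-1}$ evaluated at $y$. Here $\dim Z=2$ and $e=1$.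

For $a\in\{0,1\}^3$ let $Z_a$ be the intersection of $Z$ with a product whose $i$-th factor is $\mathbb P^1$ if $a_i=1$ and a general point if $a_i=0$. Adjunction gives $\omega_Z=\mathcal O_Z(-2H+H)$, so $\omega_Z(H)=\mathcal O_Z$. The curve $C=Z_{110}$ is the zero set in $\mathbb P^1\times\mathbb P^1$ of the nondegenerate bilinear form $z_0u_0v_0+z_1u_1v_1$, hence the graph of an isomorphism $\mathbb P^1\to\mathbb P^1$; on it $h_1,h_2,h_3$ have degrees $1,1,0$, so $\omega_C(H)$ has degree $-2+2=0$. Fixing also a general $v$ leaves one linear equation for $u$, so $Z_{100}$ is a point, and $Z_{000}$ is empty. We compare with the coefficients $\gamma_a$.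
\begin{center}
\begin{tabular}{c|c|c|c|c}
$a$ & $Z_a$ & $\omega_{Z_a}(H)$ & $h^0(\omega_{Z_a}(H))$ & $\gamma_a$\\ \hline
$111$ & surface $Z$ & $\mathcal O_Z$ & $1$ & $+1$\\
$110$ & $C\cong\mathbb P^1$ & $\mathcal O_C$ & $1$ & $-1$\\
$100$ & point & trivial & $1$ & $+1$\\
$000$ & empty & --- & $0$ & $0$
\end{tabular}
\end{center}
In each row $\gamma_a=(-1)^{\dim Z_a}h^0(Z_a,\omega_{Z_a}(H))$. (That $h^0(\mathcal O_Z)=1$ and $h^j(\mathcal O_Z)=0$ for $j>0$ follows from $0\to\mathcal O_P(-H)\to\mathcal O_P\to\mathcal O_Z\to0$, as $\mathcal O_P(-1,-1,-1)$ has no cohomology.) This is the description of the coefficients as dimensions.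

Now suppose we knew only that $\gamma_{100}\neq0$ and $\gamma_{111}\neq0$, and wanted $\gamma_{110}\neq0$. The first fact says that $Z_{100}$ is nonempty, so the larger set $C$ is nonempty. The curve $C$ is the zero divisor of a section $s$ of $\mathcal O_Z(h_3)$, and adjunction gives the exact sequence
\[
0\to\omega_Z(H)\xrightarrow{\ s\ }\omega_Z(H+h_3)\to\omega_C(H)\to0 .
\]
Because $H^1(Z,\omega_Z(H))=0$, the space $H^0(C,\omega_C(H))$ is the cokernel of multiplication by $s$ on global sections. The second fact provides a nonzero section $\tau$ of $\omega_Z(H)=\mathcal O_Z$, a constant. If $t$ is a section of $\mathcal O(h_3)$ vanishing on a different fiber of the third projection, then $t\tau$ does not vanish on $C$, while every multiple of $s$ does. So the cokernel is nonzero and $\gamma_{110}\neq0$. The descent stops exactly when the next section is empty: on the point $Z_{100}$ the section cutting out $Z_{000}=\emptyset$ does not vanish, multiplication by it is an isomorphism, and the cokernel is $0=\gamma_{000}$.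

The general proof follows this pattern, with three additions. The vanishing of higher cohomology comes from Lemma~\ref{lem:KV}. All sections of $\omega(H)$ may vanish along the divisor, so $\tau$ must be chosen with care. And the sections $Z_a$ may be disconnected, so we must make sure that $\tau$ lives on a component that meets the divisor.

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

\subsection{General multilinear sections}

For each $i$ fix a flag of linear subspaces $L_i^{(0)}\subset L_i^{(1)}\subset\dots\subset L_i^{(m_i)}=\mathbb P^{m_i}$ with $\dim L_i^{(r)}=r$, and put $L_a=\prod_iL_i^{(a_i)}$ for $0\le a\le m$. We use flags, rather than unrelated linear spaces, so that $L_a\subseteq L_b$ whenever $a\le b$. The connected group $G=\prod_iGL_{m_i+1}(\mathbb C)$ acts transitively on $P$. For $g\in G$ let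
\[
Z_a=Z_a(g)=f^{-1}(gL_a)=Z\times_PgL_a,\qquad d_a=|a|-e=\dim Z-\operatorname{codim}L_a .
\]
Two properties hold for every $g$. If $a\le b$ then $Z_a\subseteq Z_b$. If $b_i\ge1$, then $Z_{b-\varepsilon_i}$ is the zero scheme in $Z_b$ of a section of $\mathcal O_{Z_b}(h_i)$, the pullback of the linear form that cuts $gL_{b-\varepsilon_i}$ out of $gL_b$.

We use Kleiman's transversality theorem \cite[Thm.~2]{Kleiman}: if a connected algebraic group $G$ acts transitively on a variety $P$ and $V\to P$, $V'\to P$ are morphisms of varieties, then for $g$ in a dense open subset of $G$ the fiber product $V\times_PgV'$ is empty or of pure dimension $\dim V+\dim V'-\dim P$, and it is smooth if $V$ and $V'$ are smooth.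

\begin{lemma}\label{lem:general}
There is a dense open subset $G'\subseteq G$ such that for all $g\in G'$ and $0\le a\le m$:
\begin{enumerate}
\item[(G1)] $Z_a$ is smooth, and it is empty or of pure dimension $d_a$;
\item[(G2)] the restriction of $f$ to each connected component of $Z_a$ is generically finite onto its image.
\end{enumerate}
\end{lemma}

\begin{proof}
Property (G1) is Kleiman's theorem for $Z\to P$ and $L_a\to P$. Let $E\subset Z$ be the set of points that are not isolated in their fiber of $f$. It is closed by upper semicontinuity of fiber dimension, and $E\neq Z$ because $f$ is generically finite onto its image; as $Z$ is irreducible, $\dim E<\dim Z$. Kleiman's theorem for the irreducible components of $E$ shows that for general $g$ the set $E\cap Z_a$ is empty or has dimension less than $d_a$. A connected component $Y$ of the smooth scheme $Z_a$ is a smooth variety of dimension $d_a$, so it contains a point outside $E$. That point is isolated in its fiber of $f|_Y$, which forces $\dim f(Y)=\dim Y$. There are finitely many $a$, and we intersect the finitely many dense open sets.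
\end{proof}

\subsection{The coefficients as dimensions}

\begin{proposition}\label{prop:coeff}
Let $g\in G'$ and $0\le a\le m$. Then $\gamma_a=\chi(Z_a,\mathcal O(-H))$. For every connected component $Y$ of $Z_a$ and for $D=H$ or $D=H+h_i$,
\begin{equation}\label{eq:adjoint}
\chi(Y,\mathcal O(-D))=(-1)^{d_a}h^0(Y,\omega_Y(D)).
\end{equation}
Consequently $\gamma_a=(-1)^{d_a}h^0(Z_a,\omega_{Z_a}(H))$, and $\gamma_a=0$ if $Z_a=\emptyset$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:dual} and \eqref{eq:proj},
\begin{equation}\label{eq:gamma}
\gamma_a=\chi\bigl(P,f_*[\mathcal O_Z]\cdot y^{m-a}\cdot[\mathcal O(-H)]\bigr)=\chi\Bigl(Z,\ \prod_i\bigl(1-[\mathcal O_Z(-h_i)]\bigr)^{m_i-a_i}\cdot[\mathcal O_Z(-H)]\Bigr).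
\end{equation}
The subvariety $gL_a$ is the zero scheme of a section of $\bigoplus_i\mathcal O_P(h_i)^{\oplus(m_i-a_i)}$, a bundle of rank $\operatorname{codim}L_a$, and $Z_a$ is the zero scheme of the pulled-back section on $Z$. By (G1), $Z_a$ is empty or of codimension equal to the rank, so \eqref{eq:koszul} identifies the product in \eqref{eq:gamma} with $[\mathcal O_{Z_a}]$. This proves the first claim. Both $H$ and $H+h_i$ are ample on $P$, so \eqref{eq:adjoint} is Lemma~\ref{lem:KV}, which applies by (G1) and (G2). The last claim follows by summing \eqref{eq:adjoint} over the components.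
\end{proof}

This proves part (1) of Theorem~\ref{thm:A}. It also shows that
\begin{equation}\label{eq:nonempty}
a\in S\ \Longrightarrow\ Z_a\neq\emptyset\ \Longrightarrow\ |a|\ge e .
\end{equation}

\subsection{The components of a section are alike}

A general section $Z_b$ can be disconnected even in positive dimension: if $Z=C\times\mathbb P^1\subset\mathbb P^2\times\mathbb P^1$ with $C$ a smooth conic, then $Z_{(1,1)}$ is a disjoint union of two lines. The condition $b\in S$ only says that \emph{some} component of $Z_b$ carries a section of $\omega(H)$, and $Z_{b-\varepsilon_i}$ might lie in the other components. This does happen when $Z$ is allowed to be reducible.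

\begin{example}\label{ex:reducible}
Let $P=\mathbb P^3\times\mathbb P^1$ and let $Z$ be the abstract disjoint union of $Z'=\ell\times\mathbb P^1$, with $\ell$ a line, and $Z''=F\times\{\mathrm{pt}\}$, with $F$ a smooth cubic surface, each mapped to $P$ by the inclusion. By \eqref{eq:koszul},
\[
f_*[\mathcal O_Z]=y_1^2+\bigl(1-(1-y_1)^3\bigr)y_2=y_1^2+3y_1y_2-3y_1^2y_2+y_1^3y_2 .
\]
Then $(2,0)$ and $(3,1)$ lie in $S$ and $(3,0)$ does not. Here $Z_{(3,1)}=Z$, and $Z_{(3,0)}$ is a line in the component $Z'$, on which $\omega(H)=\mathcal O(-1,-1)$ has no sections.
\end{example}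

For irreducible $Z$ the components of $Z_b(g)$ are permuted transitively as $g$ moves in loops, so they share their numerical invariants. To make this precise we put all the $Z_b(g)$ into one family and show that its total space is irreducible. We use three standard facts. \emph{Generic smoothness}: a morphism $\pi\colon W\to G$ of varieties with $W$ smooth is smooth over a dense open subset of $G$ (whose preimage may be empty). \emph{Stein factorization}: a proper morphism $\pi$ factors as $\nu\circ\rho$ with $\rho$ proper and surjective with connected fibers and $\nu$ finite, and $\nu$ is \'etale if $\pi$ is smooth. \emph{Constancy of Euler characteristics}: for a proper flat morphism $\rho$ and a line bundle on its source, the Euler characteristic of the restriction to a fiber is a locally constant function on the base.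

\begin{lemma}\label{lem:monodromy}
There is a dense open subset $G''\subseteq G$ such that for all $g\in G''$ and $0\le b\le m$, the number $\chi(Y,\mathcal O(-H))$ is the same for all connected components $Y$ of $Z_b(g)$.
\end{lemma}

\begin{proof}
It suffices to find such an open set $G_b^\circ$ for each $b$. Let $W\subseteq Z\times G$ be the scheme-theoretic preimage of $L_b$ under $(z,g)\mapsto g^{-1}f(z)$. The projection $\pi\colon W\to G$ is proper, since $Z$ is projective, and its scheme-theoretic fiber over $g$ is $Z_b(g)$.

\emph{$W$ is smooth and irreducible.} Use $k=g^{-1}$ as the coordinate on $G$, and view $G$ as the open set of invertible elements in the vector space $\mathbb E=\prod_i\operatorname{End}(\mathbb C^{m_i+1})$. Let $\hat L_i\subseteq\mathbb C^{m_i+1}$ be the linear subspace over $L_i^{(b_i)}$. Locally on $Z$, the $i$-th component of $f$ is given by a nowhere vanishing vector-valued function $v_i(z)$, and $W$ is defined by the equations $k_iv_i(z)\equiv0\pmod{\hat L_i}$ for all $i$. For fixed $z$ these equations are linear in $k$, and the linear map $\mathbb E\to\bigoplus_i\mathbb C^{m_i+1}/\hat L_i$,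 $k\mapsto(k_iv_i(z))_i$, is surjective because $v_i(z)\neq0$. So the same equations define in $Z\times\mathbb E$ the kernel $\mathcal V$ of a surjection of vector bundles, which is a vector bundle over $Z$. Since $Z$ is smooth and irreducible, so is the total space of $\mathcal V$. The scheme $W$ is the open subset of $\mathcal V$ where all $k_i$ are invertible, and it is nonempty because $G$ is transitive on $P$.

\emph{Comparison of components.} Let $G_b^\circ\subseteq G$ be a dense open set over which $\pi$ is smooth, and $W^\circ=\pi^{-1}(G_b^\circ)$. If $W^\circ=\emptyset$, then $Z_b(g)=\emptyset$ for $g\in G_b^\circ$ and there is nothing to prove. Otherwise let $W^\circ\xrightarrow{\rho}\Gamma\xrightarrow{\nu}G_b^\circ$ be the Stein factorization, with $\nu$ finite \'etale. For $g\in G_b^\circ$ the fiber $\nu^{-1}(g)$ is a finite set of reduced points, so $Z_b(g)$ is the disjoint union of the connected schemes $\rho^{-1}(\xi)$, $\xi\in\nu^{-1}(g)$; these are its connected components. The morphism $\rho$ is smooth, hence flat: it is the composition of its graph $W^\circ\to W^\circ\times_{G_b^\circ}\Gamma$, which is a section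 of an \'etale morphism and so an open immersion, with the projection to $\Gamma$, which is a base change of the smooth morphism $\pi|_{W^\circ}$. Finally $\Gamma$ is connected, as the image of the nonempty open subset $W^\circ$ of the irreducible variety $W$. Therefore $\xi\mapsto\chi(\rho^{-1}(\xi),\mathcal O(-H))$, with $\mathcal O(-H)$ pulled back from $Z$ to $W^\circ$, is constant on $\Gamma$.
\end{proof}

From now on $g\in G'\cap G''$ is fixed.

\subsection{Descending one step}

In the model case the section $\tau$ did not vanish along the divisor. In general we choose $\tau$ to vanish there as little as possible.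

\begin{lemma}\label{lem:growth}
Let $Y$ be a smooth projective variety, $\mathcal M$ a line bundle with $H^0(Y,\mathcal M)\neq0$, and $\mathcal N$ a globally generated line bundle with a nonzero section $s$ that vanishes at some point. Then $h^0(Y,\mathcal M\otimes\mathcal N)>h^0(Y,\mathcal M)$.
\end{lemma}

\begin{proof}
Multiplication by $s$ is an injection $H^0(\mathcal M)\to H^0(\mathcal M\otimes\mathcal N)$, since $Y$ is irreducible and reduced. Let $D_0$ be a prime divisor in the zero set of $s$. Among the nonzero sections of $\mathcal M$ choose $\tau$ with the smallest order of vanishing $v\ge0$ along $D_0$. Since $\mathcal N$ is globally generated, it has a section $t$ that is nonzero at some point of $D_0$. Then $t\tau$ vanishes to order exactly $v$ along $D_0$, whereas every nonzero element of $s\cdot H^0(\mathcal M)$ vanishes to order at least $v+1$. So multiplication by $s$ is not surjective.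
\end{proof}

\begin{proposition}\label{prop:key}
If $b\in S$, $b_i\ge1$ and $Z_{b-\varepsilon_i}\neq\emptyset$, then $b-\varepsilon_i\in S$.
\end{proposition}

\begin{proof}
Put $Y=Z_b$, $D=Z_{b-\varepsilon_i}$ and $d=d_b$, and let $s\in H^0(Y,\mathcal O(h_i))$ be the section with zero scheme $D$. By (G1), $Y$ and $D$ have pure dimensions $d$ and $d-1$, so $s$ is nonzero on every component of $Y$, and
\[
0\to\mathcal O_Y(-H-h_i)\xrightarrow{\ s\ }\mathcal O_Y(-H)\to\mathcal O_D(-H)\to0
\]
is exact. Taking Euler characteristics and using Proposition~\ref{prop:coeff},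
\[
(-1)^{d-1}\gamma_{b-\varepsilon_i}=\sum_{Y'}\Bigl(h^0\bigl(Y',\omega_{Y'}(H+h_i)\bigr)-h^0\bigl(Y',\omega_{Y'}(H)\bigr)\Bigr),
\]
where $Y'$ runs over the connected components of $Y$. Each summand is nonnegative, because multiplication by $s|_{Y'}\neq0$ is injective. It remains to find one positive summand. Since $b\in S$, we have $h^0(Y',\omega_{Y'}(H))\neq0$ for some component $Y'$, and then for every component, by \eqref{eq:adjoint} and Lemma~\ref{lem:monodromy}. Since $D\neq\emptyset$, some component $Y'$ meets $D$. Lemma~\ref{lem:growth}, applied to this $Y'$ with $\mathcal M=\omega_{Y'}(H)$ and the globally generated bundle $\mathcal N=\mathcal O_{Y'}(h_i)$, shows that its summand is positive.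
\end{proof}

\subsection{End of the proof}

\begin{proof}[Proof of part (2)]
Let $a,b\in S$ and $a\le c\le b$. We use induction on $|b|-|c|$. If $c=b$ we are done. Otherwise choose $i$ with $c_i<b_i$. Then $a\le c\le b-\varepsilon_i$, so $Z_{b-\varepsilon_i}\supseteq Z_a$, which is nonempty by \eqref{eq:nonempty}. Proposition~\ref{prop:key} gives $b-\varepsilon_i\in S$, and the induction hypothesis applies to $a\le c\le b-\varepsilon_i$.
\end{proof}

\begin{proof}[Proof of part (3)]
Let $b\in S$. By \eqref{eq:nonempty}, $Z_b\neq\emptyset$ and $|b|\ge e$. If $|b|=e$, take $a=b$. Suppose $d_b=|b|-e>0$. We claim that $Z_{b-\varepsilon_i}\neq\emptyset$ for some $i$ with $b_i\ge1$. If not, consider the image of $Z_b$ in the $i$-th factor $g_iL_i^{(b_i)}\cong\mathbb P^{b_i}$ of $gL_b$. For $b_i\ge1$ this image is projective and misses the hyperplane $g_iL_i^{(b_i-1)}$, so it is a projective subset of an affine space, hence finite. For $b_i=0$ it is a point. Thus $f(Z_b)$ is finite although $\dim Z_b>0$, contradicting (G2). By Proposition~\ref{prop:key}, $b-\varepsilon_i\in S$. Repeating the step $d_b$ times, we reach $a\in S$ with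 $a\le b$ and $|a|=e$.
\end{proof}

\begin{remark}
Smoothness of $Z$ and characteristic zero enter through (G1), the vanishing theorem and generic smoothness. Irreducibility of $Z$ makes $W$ irreducible in Lemma~\ref{lem:monodromy}, and Example~\ref{ex:reducible} shows that part (2) fails without it. Generic finiteness gives (G2), which makes $H$ big on the sections and drives part (3). For a constant map $f\colon\mathbb P^1\to\mathbb P^1$ we have $e=0$ and $f_*[\mathcal O]=\chi(\mathbb P^1,\mathcal O)\,y=y$, so both (1) and (3) fail.
\end{remark}

\section{Matrix Schubert varieties and the proof of Theorem~\ref{thm:B}}\label{sec:B}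

We need a subvariety $X$ with rational singularities in a product of projective spaces whose class is $\mathfrak G_w|_{\beta=-1}$. The polynomial $\mathfrak G_w$ is the numerator of the multigraded Hilbert series of an affine variety of matrices; projectivizing the rows turns this numerator into a class in $K((\mathbb P^{n-1})^n)$. In that ring $y_i^n=0$, so we first check that no monomial of $\mathfrak G_w$ is lost.

\begin{lemma}\label{lem:bound}
If $a\in\operatorname{supp}(\mathfrak G_w)$, then $a_j\le n-j$ for all $j$.
\end{lemma}

\begin{proof}
The bound holds for $w_0$. Suppose it holds for $w$ and $\ell(ws_i)<\ell(w)$. In $(1+\beta x_{i+1})\mathfrak G_w$ the exponents of $x_i$ and of $x_{i+1}$ are at most $n-i$. For $p>r$ we have $\partial_i(x_i^px_{i+1}^r)=\sum_{s=r}^{p-1}x_i^sx_{i+1}^{p+r-1-s}$, exchanging $p$ and $r$ changes the sign, and $p=r$ gives $0$. So both exponents in every monomial of $\partial_i(x_i^px_{i+1}^r)$ are at most $\max(p,r)-1\le n-(i+1)$. The exponents of the other variables are unchanged.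
\end{proof}

\subsection{The $K$-polynomial}

Let $r_w(q,p)=\#\{j\le q:w(j)\le p\}$; this is the rank of the upper-left $q\times p$ block of the matrix with entries $1$ in positions $(j,w(j))$ and $0$ elsewhere. Writing $A_{q\times p}$ for the upper-left $q\times p$ block of a matrix $A$, the \emph{matrix Schubert variety} of $w$ is
\[
\overline X_w=\{A\in M_n(\mathbb C):\operatorname{rank}A_{q\times p}\le r_w(q,p)\ \text{ for all }q,p\in[n]\}.
\]
It is irreducible of codimension $\ell(w)$ \cite{Fulton}. Let $R=\mathbb C[z_{ij}]$ be the coordinate ring of $M_n(\mathbb C)$, graded by $\mathbb Z^n$ with $\deg z_{ij}=\varepsilon_i$, and let $I_w\subset R$ be the prime ideal of $\overline X_w$. It is homogeneous because $\overline X_w$ is stable under rescaling the rows. The \emph{$K$-polynomial} $\mathcal K_w(t)$ is defined by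
\[
\sum_a\dim(R/I_w)_a\,t^a=\frac{\mathcal K_w(t_1,\dots,t_n)}{\prod_i(1-t_i)^n}.
\]
The Hilbert series of the shifted free module $R(-a)$ is $t^a/\prod_i(1-t_i)^n$. Hence, for a finite graded free resolution of $R/I_w$, the polynomial $\mathcal K_w$ is the sum of $(-1)^kt^a$ over the summands $R(-a)$ in homological degree $k$.

By \cite[Theorem~A]{KM}, the $K$-polynomials are determined by $\mathcal K_{w_0}=\prod_i(1-t_i)^{n-i}$ and
\begin{equation}\label{eq:KM}
\mathcal K_{ws_i}=\frac{t_{i+1}\mathcal K_w-t_i\,s_i\mathcal K_w}{t_{i+1}-t_i}\qquad\text{if }\ell(ws_i)<\ell(w).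
\end{equation}
(In the finer $\mathbb Z^{2n}$-grading in which $z_{ij}$ has weight $t_i/u_j$, the $K$-polynomial is the double Grothendieck polynomial, which satisfies the same recursion in $t$ starting from $\prod_{i+j\le n}(1-t_i/u_j)$; setting all $u_j=1$ gives the form above.) Substitute $t_j=1-x_j$. Then $t_{i+1}-t_i=x_i-x_{i+1}$, and the operator in \eqref{eq:KM} becomes
\[
F\longmapsto\frac{(1-x_{i+1})F-(1-x_i)\,s_iF}{x_i-x_{i+1}}=\partial_i\bigl((1-x_{i+1})F\bigr),
\]
while $\mathcal K_{w_0}$ becomes $\prod_ix_i^{n-i}$. This is the defining recursion of $\mathfrak G_w$ at $\beta=-1$, so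
\begin{equation}\label{eq:KG}
\mathcal K_w(1-x_1,\dots,1-x_n)=\mathfrak G_w|_{\beta=-1}(x_1,\dots,x_n).
\end{equation}

\begin{example}\label{ex:sk}
For $w=s_k$ we have $r_w(q,p)=\min(q,p)$ except that $r_w(k,k)=k-1$. So $I_w$ is generated by the irreducible polynomial $\det(z_{ij})_{i,j\le k}$ of degree $\varepsilon_1+\dots+\varepsilon_k$, and $\mathcal K_w=1-t_1\cdots t_k$. By \eqref{eq:KG} and homogeneity, $\beta\,\mathfrak G_{s_k}=\prod_{i\le k}(1+\beta x_i)-1$. The cases $k=2$, $n=3$ and $k=3$, $n=4$ give $\mathfrak G_{132}$ and $\mathfrak G_{1243}$.
\end{example}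

\subsection{Rational singularities of $\overline X_w$}

Let $B_-$ and $B_+$ be the groups of invertible lower and upper triangular $N\times N$ matrices. A \emph{Schubert variety} is the closure of a $B_+$-orbit in the flag variety $B_-\backslash GL_N$; by the Bruhat decomposition there are finitely many orbits. Schubert varieties have rational singularities \cite{Ramanathan}, \cite[Thm.~3.4.3]{BK}. For $N=n$ this controls $\overline X_w$ only at invertible matrices. To reach the others we use that every $n\times n$ matrix is the corner of an invertible $2n\times2n$ matrix.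

\begin{proposition}\label{prop:ratX}
The variety $\overline X_w$ has rational singularities.
\end{proposition}

\begin{proof}
Let $N=2n$ and let $\tilde w\in S_N$ agree with $w$ on $[n]$ and fix $n+1,\dots,2n$. For $q,p\le n$ we have $r_{\tilde w}(q,p)=r_w(q,p)$. If $q\ge n$ then $\tilde w([q])=[q]$, and if $p\ge n$ then $\tilde w^{-1}([p])=[p]$; in both cases $r_{\tilde w}(q,p)=\min(q,p)$ and the rank condition is vacuous. Hence $\overline X_{\tilde w}=\overline X_w\times\mathbb A^{3n^2}$, the first factor being the upper-left $n\times n$ block.

Let $Q=\overline X_{\tilde w}\cap GL_N$ and let $\varphi\colon Q\to\overline X_w$ take the upper-left block. It is smooth, as the restriction of the projection $\overline X_w\times\mathbb A^{3n^2}\to\overline X_w$ to an open subset. It is surjective, because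
\[
\begin{pmatrix}A&I\\I&0\end{pmatrix}\begin{pmatrix}0&I\\I&-A\end{pmatrix}=\begin{pmatrix}I&0\\0&I\end{pmatrix}
\]
for every $A$. In particular $Q$ is a nonempty open subset of a variety, hence a variety. By Lemma~\ref{lem:descent} it suffices to show that $Q$ has rational singularities.

For $b\in B_-$ and $b'\in B_+$ we have $(bAb')_{q\times p}=b_{q\times q}A_{q\times p}b'_{p\times p}$, so $Q$ is stable under $B_-$ on the left and $B_+$ on the right. The quotient map $\kappa\colon GL_N\to B_-\backslash GL_N$ is smooth, surjective and open. Since $Q$ is closed in $GL_N$ and $B_-$-stable, $\Omega=\kappa(Q)$ is closed and $Q=\kappa^{-1}(\Omega)$. The set $\Omega$ is irreducible and a finite union of $B_+$-orbits, so one of these orbits is dense: $\Omega$ is a Schubert variety. The map $Q\to\Omega$ is the base change of $\kappa$ (the scheme $\kappa^{-1}(\Omega)$ is smooth over the reduced scheme $\Omega$, hence reduced), so it is smooth and surjective, and Lemma~\ref{lem:descent} carries rational singularities from $\Omega$ to $Q$.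
\end{proof}

\subsection{Projectivizing the rows}

Let $P=(\mathbb P^{n-1})^n$, where the $i$-th factor has homogeneous coordinates $z_{i1},\dots,z_{in}$, and let $X\subseteq P$ be the closed subscheme defined by the multihomogeneous ideal $I_w$.

\begin{proposition}\label{prop:X}
$X$ is a variety of codimension $\ell(w)$ in $P$ with rational singularities, and $[\mathcal O_X]=\mathfrak G_w|_{\beta=-1}(y_1,\dots,y_n)$ in $K(P)=\mathbb Z[y]/(y_1^n,\dots,y_n^n)$.
\end{proposition}

\begin{proof}
Projectivizing discards the matrices with a zero row, so we first check that something remains. Let $U\subseteq\overline X_w$ be the open set of matrices all of whose rows are nonzero. The matrix $A$ with last column $(1,\dots,1)^T$ and zeros elsewhere lies in $U$: indeed $\operatorname{rank}A_{q\times p}=0$ for $p<n$, and $\operatorname{rank}A_{q\times n}=1\le q=r_w(q,n)$. So $U$ is a variety of dimension $n^2-\ell(w)$, with rational singularities by Proposition~\ref{prop:ratX}, and it maps onto $X$. Therefore $X$ is irreducible.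

For $\mathbf j=(j_1,\dots,j_n)\in[n]^n$ let $X_{\mathbf j}\subseteq X$ be the affine chart where $z_{i,j_i}\neq0$ for all $i$, and $U_{\mathbf j}$ its preimage in $U$. The coordinate ring of $U_{\mathbf j}$ is the $\mathbb Z^n$-graded ring $\Lambda=(R/I_w)[z_{1,j_1}^{-1},\dots,z_{n,j_n}^{-1}]$, and that of $X_{\mathbf j}$ is its degree-zero part $\Lambda_0$. Since $z_{i,j_i}$ is a unit of degree $\varepsilon_i$, we have $\Lambda=\Lambda_0[z_{1,j_1}^{\pm1},\dots,z_{n,j_n}^{\pm1}]$, a Laurent polynomial ring. Thus $U_{\mathbf j}\to X_{\mathbf j}$ is the projection $X_{\mathbf j}\times(\mathbb C^*)^n\to X_{\mathbf j}$. It follows that $X$ is reduced, that $\dim X=n^2-\ell(w)-n=\dim P-\ell(w)$, and, by Lemma~\ref{lem:descent} on each nonempty chart, that $X$ has rational singularities.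

Passing from graded $R$-modules to sheaves on $P$ is exact (on each chart it is localization followed by taking the degree-zero part), and it sends $R/I_w$ to $\mathcal O_X$ and $R(-a)$ to $\mathcal O(-\sum_ia_ih_i)$, whose class is $\prod_i(1-y_i)^{a_i}$. Applying this to a finite graded free resolution of $R/I_w$ gives $[\mathcal O_X]=\mathcal K_w(1-y_1,\dots,1-y_n)$, and \eqref{eq:KG} completes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Lemma~\ref{lem:bound} every exponent in $\mathfrak G_w$ is at most $n-1$, so by Proposition~\ref{prop:X} the coefficients of $[\mathcal O_X]$ in the basis $\{y^a:0\le a_i\le n-1\}$ are exactly those of $\mathfrak G_w|_{\beta=-1}$. By \eqref{eq:layers} their support is $\operatorname{supp}(\mathfrak G_w)$. Corollary~\ref{cor:rat} shows that (1)--(3) of Theorem~\ref{thm:A} hold with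
\begin{equation}\label{eq:dictionary}
S=\operatorname{supp}(\mathfrak G_w),\qquad e=\ell(w),
\end{equation}
and part (2) is the assertion.
\end{proof}

\section{The support above the Schubert layer}\label{sec:C}

Under the dictionary \eqref{eq:dictionary} and by \eqref{eq:layers}, part (3) of Theorem~\ref{thm:A} reads:
\begin{equation}\label{eq:above}
\text{every }c\in\operatorname{supp}(\mathfrak G_w)\text{ satisfies }c\ge a\text{ for some }a\in\operatorname{supp}(\mathfrak S_w).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:C}(i)]
If $a\le c\le b$ with $a$ and $b$ as in the statement, then $a,b\in\operatorname{supp}(\mathfrak G_w)$, and Theorem~\ref{thm:B} gives $c\in\operatorname{supp}(\mathfrak G_w)$. Conversely, each $c\in\operatorname{supp}(\mathfrak G_w)$ lies above an element of $\operatorname{supp}(\mathfrak S_w)$ by \eqref{eq:above}, and below a maximal element because the support is finite.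
\end{proof}

For part (ii) we must turn the condition ``$c$ lies above some element of $\operatorname{supp}(\mathfrak S_w)$'' into linear inequalities. A \emph{generalized permutahedron} is a polytope $\Pi\subset\mathbb R^n$ each of whose edges is parallel to some $\varepsilon_i-\varepsilon_j$. For such a polytope the function $p(J)=\min\{a(J):a\in\Pi\}$ is \emph{supermodular}, meaning $p(A)+p(B)\le p(A\cup B)+p(A\cap B)$ for all $A,B\subseteq[n]$, and $\Pi$ is the set of $a\in\mathbb R^n$ with $a([n])=p([n])$ and $a(J)\ge p(J)$ for all $J$. By \cite{FMS}, the Newton polytope of $\mathfrak S_w$, that is, the convex hull of its support, is a generalized permutahedron, and $\operatorname{supp}(\mathfrak S_w)$ is the set of all its lattice points. A linear function has the same minimum on a finite set and on its convex hull, so $p=p_w$. Hence $p_w$ is supermodular and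
\begin{equation}\label{eq:polytope}
\operatorname{supp}(\mathfrak S_w)=\{a\in\mathbb Z^n:a([n])=p_w([n])=\ell(w),\ a(J)\ge p_w(J)\text{ for all }J\subseteq[n]\}.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:C}(ii)]
Let $b\in\operatorname{supp}(\mathfrak G_w)$ and $0\le c\le b$. If $c\in\operatorname{supp}(\mathfrak G_w)$, take $a$ as in \eqref{eq:above}; then $c(J)\ge a(J)\ge p_w(J)$ for all $J$.

Conversely, suppose $c(J)\ge p_w(J)$ for all $J$. We lower $c$ as far as the inequalities allow. The set of $a\in\mathbb Z^n$ with $a\le c$ and $a(J)\ge p_w(J)$ for all $J$ contains $c$, and it is finite because $0\le p_w(\{j\})\le a_j\le c_j$. Let $a$ be a minimal element, and call $A\subseteq[n]$ \emph{tight} if $a(A)=p_w(A)$. For each $j$ the vector $a-\varepsilon_j$ violates some inequality, say that of $A$; then $j\in A$ and $a(A)-1<p_w(A)\le a(A)$, so $A$ is tight since all quantities are integers. If $A$ and $B$ are tight, then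
\[
a(A\cup B)+a(A\cap B)=a(A)+a(B)=p_w(A)+p_w(B)\le p_w(A\cup B)+p_w(A\cap B)\le a(A\cup B)+a(A\cap B).
\]
Equality holds throughout, and since $p_w(J)\le a(J)$ for $J=A\cup B$ and for $J=A\cap B$ separately, $A\cup B$ is tight. As every $j$ lies in a tight set, $[n]$ is tight, and \eqref{eq:polytope} gives $a\in\operatorname{supp}(\mathfrak S_w)$. Now $a\le c\le b$, and Theorem~\ref{thm:B} gives $c\in\operatorname{supp}(\mathfrak G_w)$.
\end{proof}

For $w=1243$, for instance, $p_w(J)$ is $1$ if $J\supseteq\{1,2,3\}$ and $0$ otherwise, and the support consists of the $c$ with $0\le c\le(1,1,1,0)$ and $c_1+c_2+c_3\ge1$.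

\section{A threefold whose class has a gap}\label{sec:D}

Gluing two points of a smooth variety changes the class of its structure sheaf by a multiple of the class of a point, that is, only in the top coefficient. To create a gap we start from a smooth threefold whose two top coefficients vanish and glue two of its points $p,q$. The gluing is done by projecting from a point on the secant line through $p$ and $q$ that lies on no other secant or tangent line.

\begin{proof}[Proof of Proposition~\ref{prop:D}]
Let $Z=\mathbb P^1\times\mathbb P^2$ with the very ample class $H$ given by $\mathcal O(H)=\mathcal O(2,1)$. Let $\Sigma$ be the $3$-dimensional space of binary quadratic forms, so that $H^0(Z,\mathcal O(H))^*=\Sigma^*\otimes\mathbb C^3$ has dimension $9$. For $t\in\mathbb P^1$ let $\eta_t\in\Sigma^*$ be evaluation at $t$, defined up to a scalar. Evaluation of sections at $(t,[u])\in Z$ is the functional $\eta_t\otimes u$, again up to a scalar. Choose linearly independent $u,v\in\mathbb C^3$ and put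
\[
p=(0,[u]),\qquad q=(\infty,[v]),\qquad\theta=\eta_0\otimes u-\eta_\infty\otimes v,\qquad V=\ker\theta\subset H^0(Z,\mathcal O(H)).
\]
Then $\dim V=8$.

\emph{Claim: $V\to H^0(\xi,\mathcal O(H)|_\xi)$ is surjective for every subscheme $\xi\subset Z$ of length $2$ other than $\{p,q\}$.} Since $H$ is very ample, $H^0(Z,\mathcal O(H))\to H^0(\xi,\mathcal O(H)|_\xi)$ is surjective, and its dual identifies $H^0(\xi,\mathcal O(H)|_\xi)^*$ with a $2$-dimensional subspace $A_\xi\subset\Sigma^*\otimes\mathbb C^3$. The restriction to $V$ fails to be surjective exactly when a nonzero element of $A_\xi$ kills $V$, that is, when $\theta\in A_\xi$. Suppose $\theta\in A_\xi$. Since $u,v$ are independent, every subspace $T\subseteq\Sigma^*$ with $\theta\in T\otimes\mathbb C^3$ contains both $\eta_0$ and $\eta_\infty$.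

Let $\xi$ consist of two points $(t,[u'])$ and $(s,[v'])$, so that $\theta=\lambda\,\eta_t\otimes u'+\mu\,\eta_s\otimes v'$. Then $T=\langle\eta_t,\eta_s\rangle$ contains $\eta_0$ and $\eta_\infty$. The quadratic form with zeros $t$ and $s$ (a double zero if $t=s$) is killed by $T$, so it vanishes at $0$ and $\infty$, and $\{t,s\}=\{0,\infty\}$. Say $t=0$, $s=\infty$. As $\eta_0,\eta_\infty$ are independent, $u=\lambda u'$ and $v=-\mu v'$, so $\xi=\{p,q\}$.

Let $\xi$ be a tangent vector at $(t,[u'])$. Then $A_\xi$ is spanned by $\eta_t\otimes u'$ and its derivative $\tau\,\eta'_t\otimes u'+\eta_t\otimes u''$ along the tangent direction, where $\tau\in\mathbb C$, $u''\in\mathbb C^3$, and $\eta'_t$ is the derivative of $\eta_t$ in a local coordinate on $\mathbb P^1$. So $T=\langle\eta_t,\eta'_t\rangle$ contains $\eta_0$ and $\eta_\infty$. But $T$ kills the quadratic form with a double zero at $t$, which cannot vanish at both $0$ and $\infty$. This contradiction proves the claim.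

\emph{The map and its image.} Applied to tangent vectors, the claim shows that $V$ has no base point, so it defines $\varphi\colon Z\to\mathbb P^7$ with $\varphi^*\mathcal O(1)=\mathcal O(H)$, and that the differential of $\varphi$ is injective everywhere. Applied to pairs of points, it shows that $\varphi(z)\neq\varphi(z')$ for $z\neq z'$ unless $\{z,z'\}=\{p,q\}$. On the other hand $\varphi(p)=\varphi(q)=:x_0$, because $\eta_0\otimes u$ and $\eta_\infty\otimes v$ agree on $V$. The map $\varphi$ is finite, since $H$ is ample and so no curve is contracted. Let $X=\varphi(Z)$ with its reduced structure; it is a threefold, irreducible because $Z$ is.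

Consider $\iota\colon\mathcal O_X\to\varphi_*\mathcal O_Z$. It is injective because $X$ is reduced and $\varphi$ is onto $X$. For $x\in X\setminus\{x_0\}$ the fiber $\varphi^{-1}(x)$ is one point with zero tangent space, hence a reduced point; so the fiber of the coherent sheaf $\varphi_*\mathcal O_Z$ at $x$ is spanned by $1$, and $\iota$ is surjective at $x$ by Nakayama's lemma. At $x_0$ that fiber has dimension at least $2$, so $\iota$ is not surjective there. The cokernel of $\iota$ is thus supported at $x_0$ and has finite length $\delta\ge1$. Consequently $\varphi$ restricts to an isomorphism $Z\setminus\{p,q\}\to X\setminus\{x_0\}$, and $X$ is smooth away from $x_0$. At $x_0$ it is not normal, hence singular, because a finite birational morphism is an isomorphism over the normal points of the target. Since $\varphi$ is finite and a point has class $y^7$,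
\[
[\mathcal O_X]=\varphi_*[\mathcal O_Z]-\delta y^7 .
\]

\emph{The coefficients.} Write $\varphi_*[\mathcal O_Z]=\sum_a\gamma_ay^a$. Here $e=4$, so $\gamma_a=0$ for $a<4$ by Theorem~\ref{thm:A}(3). Put $\chi_k=\chi(Z,\mathcal O(-kH))$. Expanding \eqref{eq:gamma} gives $\gamma_a=\sum_j(-1)^j\binom{7-a}{j}\chi_{j+1}$, and the K\"unneth formula gives
\[
\chi_k=\chi(\mathbb P^1,\mathcal O(-2k))\,\chi(\mathbb P^2,\mathcal O(-k))=(1-2k)\binom{k-1}{2},
\]
so $\chi_1,\chi_2,\chi_3,\chi_4=0,\,0,\,-5,\,-21$. Therefore
\[
\gamma_7=\chi_1=0,\qquad\gamma_6=\chi_1-\chi_2=0,\qquad\gamma_5=\chi_1-2\chi_2+\chi_3=-5,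
\]
\[
\gamma_4=\chi_1-3\chi_2+3\chi_3-\chi_4=-15+21=6,
\]
and $[\mathcal O_X]=6y^4-5y^5-\delta y^7$.
\end{proof}

The class $\varphi_*[\mathcal O_Z]=6y^4-5y^5$ satisfies Theorem~\ref{thm:A}, as it must. What fails for $X$ is the equality $\varphi_*\mathcal O_Z=\mathcal O_X$, the first half of the definition of rational singularities, which is what transfers the theorem from a resolution to the variety itself.

\begin{thebibliography}{9}

\bibitem{BK}
Brion and Kumar, \emph{Frobenius Splitting Methods in Geometry and Representation Theory}.

\bibitem{FMS}
Fink, M\'esz\'aros and St.~Dizier, \emph{Schubert polynomials as integer point transforms of generalized permutahedra}, Adv. Math. \textbf{332} (2018).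

\bibitem{Fulton}
Fulton, Duke Math. J. \textbf{65} (1992).

\bibitem{Kleiman}
Kleiman, Compositio Math. \textbf{28} (1974).

\bibitem{KM}
Knutson and Miller, \emph{Gr\"obner geometry of Schubert polynomials}, Ann. of Math. \textbf{161} (2005).

\bibitem{problem}
\emph{On The Schubert Support Of Grothendieck Polynomials},
\texttt{https://indico.math.cnrs.fr/\allowbreak event/14175/\allowbreak contributions/14506/\allowbreak attachments/6613/11696/\allowbreak Judy\%20Chang.pdf}.

\bibitem{Ramanathan}
Ramanathan, Invent. Math. \textbf{80} (1985).

\end{thebibliography}
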